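# Pushing points out of a convex set: the inequality $|A+B+C|+|A|\ge |A+B|+|A+C|$

## 1. An interval and two compact sets on the line

For $X,Y\subset\mathbb R^n$ the Minkowski sum is $X+Y=\{x+y:\ x\in X,\ y\in Y\}$, and $|X|$ denotes $n$-dimensional Lebesgue measure. A Minkowski sum of compact sets is compact, being the image of $X\times Y$ under addition. So all the sums below are measurable with finite measure.

We start on the line. Let $A\subset\mathbb R$ be a compact interval and let $B,C\subset\mathbb R$ be arbitrary nonempty compact sets.

**Special case ($n=1$).** $|A+B+C|+|A|\ge|A+B|+|A+C|$.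

**Proof.** Translating any of the three sets changes none of the four measures. So we may place them conveniently: $A=[0,a]$, $\max B=0$, $\min C=0$. Then:

- since $0\in C$, we have $A+B\subset A+B+C$;
- since $0\in B$, we have $A+C\subset A+B+C$;
- $A+B\subset(-\infty,a]$ and $A+C\subset[0,\infty)$, so $(A+B)\cap(A+C)\subset[0,a]=A$.

Therefore
$$|A+B+C|\ \ge\ |(A+B)\cup(A+C)|\ =\ |A+B|+|A+C|-|(A+B)\cap(A+C)|\ \ge\ |A+B|+|A+C|-|A|. \qquad\blacksquare$$

The proof places one copy of $A+B$ and one copy of $A+C$ inside $A+B+C$, overlapping in at most $A$. The sets $B$ and $C$ may be as irregular as we like, since only one extreme point of each was used.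

The convexity of $A$ does matter. Take $A=[0,1]\cup[2,3]$ and $B=C=\{0,1\}$. Then $A+B=A+C=[0,4]$ and $A+B+C=[0,5]$, so the left side is $5+2=7$ and the right side is $4+4=8$. The inequality fails. If we replace $|A|$ on the left by $|\mathrm{conv}(A)|=3$, we get $8\ge 8$. Both observations will return in general form.

What changes in $\mathbb R^n$? The argument used that the line has two ends, with $B$ lying on one side of a point and $C$ on the other. In higher dimension there are infinitely many directions in which to leave $A$.

## 2. The inequality in $\mathbb R^n$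

Let $\mathcal B_n$ be the class of nonempty compact sets in $\mathbb R^n$, and $K_n$ the class of nonempty convex compact sets. We write $\mathrm{conv}(X)$, or $\mathrm{conv}\,X$, for the convex hull of $X$. In $\mathbb R^n$ the convex hull of a compact set is compact (a consequence of Carathéodory's theorem).

The problem, taken from "Submodularity in Convex Geometry" (https://phd-conference.sciencesconf.org/data/program/PHD_Conference_Paris_2022.pdf), is to prove or disprove the following conjecture of Fradelizi–Madiman–Marsiglietti–Zvavitch (2018): for every $n\ge1$, every $A\in K_n$ and all $B,C\in\mathcal B_n$,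
$$|A+B+C|+|A|\ \ge\ |A+B|+|A+C|. \tag{1}$$

The problem comes with three known facts.

- (i) Inequality (1) holds if $A,B,C$ are all in $K_n$.
- (ii) On $\mathbb R$, for any $A,B,C\in\mathcal B_1$, $|A+B+C|+|\mathrm{conv}(A)|\ge|A+B|+|A+C|$.
- (iii) Inequality (1) holds if $A\in K_n$, $B,C\in\mathcal B_n$ and in addition $B$ is a zonoid, that is, a limit in the Hausdorff metric of finite Minkowski sums of line segments. For instance $[0,1]^2$ is the sum of the segments $[0,1]\times\{0\}$ and $\{0\}\times[0,1]$, hence a zonoid.

The answer is that (1) is true in every dimension. The proof below does not use (i), (ii) or (iii).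

One case in $\mathbb R^n$ still yields to the argument of Section 1. Let $A=\{0\}$, so that (1) reads $|B+C|\ge|B|+|C|$. Translate so that $0\in B\subset\{x_1\le0\}$ and $0\in C\subset\{x_1\ge0\}$. Then $B\cup C\subset B+C$ and $B\cap C$ lies in the null set $\{x_1=0\}$. Once $A$ has volume, this argument breaks down.

## 3. Three discs, and why one copy of each sum is not enough

Let $U$ be the closed unit disc in $\mathbb R^2$ and $A=B=C=U$. Then $A+B=A+C=2U$ and $A+B+C=3U$. Inequality (1) is true here, since $9\pi+\pi\ge4\pi+4\pi$. But the method of Section 1 cannot prove it.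

That method needs a translate of $A+B$ and a translate of $A+C$ inside $A+B+C$ whose union has area at least $|A+B|+|A+C|-|A|=7\pi$. A translate of $2U$ inside $3U$ has its center in $U$, so the two centers are at distance $d\le2$. The intersection of two discs of radius $2$ at distance $d$ has area $2\,|\{x\in2U:\ x_1\ge d/2\}|$, which decreases in $d$. So it is smallest at $d=2$. There it consists of two circular segments of radius $2$ and angle $2\pi/3$, with total area
$$2\cdot\frac{4}{2}\Bigl(\frac{2\pi}{3}-\frac{\sqrt3}{2}\Bigr)=\frac{8\pi}{3}-2\sqrt3 .$$
This exceeds $\pi=|A|$, because $\frac{5\pi}{3}>5>2\sqrt3$. The union therefore always has area strictly less than $7\pi$, whatever the placement.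

The picture suggests a repair. Keep $A+B=2U$ where it is. The part of $A+C$ to be accounted for is the annulus $(A+C)\setminus A=\{1<\|z\|\le2\}$. Instead of moving it by a single vector of $B$, let each point $z$ move by its own vector of $B$, the one pointing outward: $z\mapsto z+z/\|z\|$. The annulus goes to $\{2<\|z\|\le3\}$, which lies in $A+B+C$ and is disjoint from $A+B$. We must then find out which vector of $B$ to use when $A$ and $B$ are not round, and why volume is not lost.

## 4. Which vector of $B$ should move a point

Look again at the line, with $A=[\alpha,\beta]$ and $\mathrm{conv}\,B=[b_-,b_+]$, so $A+\mathrm{conv}\,B=[\alpha+b_-,\beta+b_+]$. Let $X\subset\mathbb R$ be compact. Move the points of $X$ to the right of $\beta$ by $b_+\in B$, and the points to the left of $\alpha$ by $b_-\in B$. All images lie in $X+B$. The first group lands to the right of $\beta+b_+$ and the second to the left of $\alpha+b_-$. So both land outside $A+\mathrm{conv}\,B$, they are disjoint, and each has been translated. Hence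
$$|(X+B)\setminus(A+\mathrm{conv}\,B)|\ge|X\setminus A|.$$
This is a statement about an arbitrary set $X$, not only about $X=A+C$, and it is the one to generalize.

In $\mathbb R^n$, "right" and "left" must become a direction $u$ attached to each $z\notin A$, and the vector to use is a $b\in B$ maximizing $\langle b,u\rangle$, where $\langle\cdot,\cdot\rangle$ is the Euclidean inner product. A maximizer exists in $B$ itself, not merely in $\mathrm{conv}\,B$, which is what keeps $z+b$ inside $X+B$.

A first guess for $u$ is the radial direction from a point of $A$, as for the discs. It does not work. Take $A=[-10,10]\times[-1,1]$, $B=\{(0,1),(2,0)\}$ and $z=(5,\tfrac32)\notin A$, with the radial direction $u=z$ from the origin. Since $\langle(0,1),z\rangle=\tfrac32$ and $\langle(2,0),z\rangle=10$, the rule picks $(2,0)$ and sends $z$ to $(7,\tfrac32)$. But $(7,\tfrac32)=(6,1)+(1,\tfrac12)$ with $(6,1)\in A$ and $(1,\tfrac12)\in\mathrm{conv}\,B$. The point has landed inside $A+\mathrm{conv}\,B$.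

The right direction is the one pointing from the *nearest point* of $A$ to $z$. In this example the nearest point is $(5,1)$, so $u=(0,\tfrac12)$. The rule picks $(0,1)$, and $z$ goes to $(5,\tfrac52)$, outside $A+\mathrm{conv}\,B$, all of whose points have second coordinate at most $2$.

Here are the facts about nearest points. For $K\in K_n$ and $w\in\mathbb R^n$ let $P_K(w)$ be the nearest point of $K$ to $w$; it exists by compactness.

**Fact 1.** *Let $p\in K$. Then $p$ is a nearest point of $K$ to $w$ if and only if $\langle k-p,\,w-p\rangle\le0$ for all $k\in K$; in that case it is the only nearest point.*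

**Proof.** If the inequality holds, then for $k\in K$
$$\|w-k\|^2=\|w-p\|^2-2\langle k-p,w-p\rangle+\|k-p\|^2\ge\|w-p\|^2+\|k-p\|^2,$$
so $p$ is the unique nearest point. Conversely, let $p$ be a nearest point, $k\in K$ and $t\in(0,1]$. By convexity $p+t(k-p)\in K$, so $\|w-p-t(k-p)\|^2\ge\|w-p\|^2$, that is, $-2t\langle k-p,w-p\rangle+t^2\|k-p\|^2\ge0$. Divide by $t$ and let $t\to0$. $\blacksquare$

**Fact 2.** *$P_K$ is continuous; indeed $\|P_K(w)-P_K(w')\|\le\|w-w'\|$.*

**Proof.** Write $p=P_K(w)$, $p'=P_K(w')$. Fact 1 gives $\langle p'-p,w-p\rangle\le0$ and $\langle p-p',w'-p'\rangle\le0$. Adding, $\langle p'-p,\,(w-w')+(p'-p)\rangle\le0$. So $\|p'-p\|^2\le\langle p'-p,w'-w\rangle\le\|p'-p\|\,\|w'-w\|$. $\blacksquare$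

## 5. A piecewise translation that avoids $A+\mathrm{conv}\,B$

**Theorem 1.** *Let $A\in K_n$ and let $X,B\in\mathcal B_n$ be arbitrary. Then*
$$\bigl|(X+B)\setminus(A+\mathrm{conv}\,B)\bigr|\ \ge\ |X\setminus A|. \tag{2}$$

We first take $B$ finite, so that the map is a translation on each of finitely many pieces and volume can be counted piece by piece. Then we approximate.

**Step 1: define the map for finite $B$.** The aim is to choose a vector of $B$ for each $z$ in such a way that the choice depends only on the direction $u(z)$. Let $B=\{b_1,\dots,b_m\}$ and $K=A+\mathrm{conv}\,B\in K_n$. For $u\in\mathbb R^n$ let $i(u)$ be the *smallest* index $i$ with $\langle b_i,u\rangle=\max_j\langle b_j,u\rangle$. The smallest index settles ties, so that $i$ is a function of $u$ alone. For $z\in X\setminus A$ put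
$$u(z)=z-P_A(z),\qquad T(z)=z+b_{i(u(z))}.$$
Since $z\notin A$, we have $u(z)\ne0$. Clearly $T(z)\in X+B$.

As an illustration, let $A=\{0\}\subset\mathbb R^2$, $b_1=e_1$, $b_2=-e_1$. Then $u(z)=z$, and $T$ moves the points with $x_1\ge0$ by $e_1$ and those with $x_1<0$ by $-e_1$. The plane is cut along the vertical axis and pulled apart, and no point lands on $K$, the segment from $-e_1$ to $e_1$.

**Step 2: $T$ preserves the vector to the nearest point.** This step identifies the nearest point of $K$ to $T(z)$; everything else follows from it. Fix $z\in X\setminus A$ and write $u=u(z)$, $b=b_{i(u)}$, $p=P_A(z)+b\in K$. An arbitrary $k\in K$ has the form $k=a+\beta$ with $a\in A$, $\beta\in\mathrm{conv}\,B$, and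
$$\langle k-p,u\rangle=\langle a-P_A(z),\,u\rangle+\langle\beta-b,\,u\rangle. \tag{3}$$
The first term is $\le0$ by Fact 1 for $A$, since $u=z-P_A(z)$. The second is $\le0$: the vector $b$ maximizes the linear function $\langle\cdot,u\rangle$ over $B$, hence over the convex combinations of points of $B$. Moreover
$$T(z)=z+b=P_A(z)+u+b=p+u,$$
so $u=T(z)-p$, and (3) says $\langle k-p,\,T(z)-p\rangle\le0$ for all $k\in K$. By Fact 1 for $K$,
$$P_K(T(z))=p,\qquad T(z)-P_K(T(z))=u(z). \tag{4}$$

**Step 3: $T$ avoids $K$ and is injective.** This is what makes the images count as new, non-overlapping volume. Since $u(z)\ne0$, (4) shows $T(z)\ne P_K(T(z))$, so $T(z)\notin K$. Next, suppose we know only the point $T(z)$. By (4) it determines $u(z)$. This determines the index $i(u(z))$, hence the vector $b_{i(u(z))}$, and finally $z=T(z)-b_{i(u(z))}$. So $T$ is an injective map from $X\setminus A$ into $(X+B)\setminus K$.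

**Step 4: count volume.** We check that the pieces are measurable and add them up. Let $E_i=\{u:\ i(u)=i\}$. It is the set where $\langle b_i,u\rangle\ge\langle b_j,u\rangle$ for all $j$ and $\langle b_i,u\rangle>\langle b_j,u\rangle$ for all $j<i$, so it is Borel. The sets $E_1,\dots,E_m$ partition $\mathbb R^n$. By Fact 2 the function $u(\cdot)$ is continuous, so the sets
$$Z_i=\{z\in X\setminus A:\ u(z)\in E_i\}$$
are Borel and partition $X\setminus A$. On $Z_i$ the map $T$ is translation by $b_i$, so $T(Z_i)=Z_i+b_i$. By injectivity these Borel sets are pairwise disjoint, and they lie in $(X+B)\setminus K$. Hence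
$$|(X+B)\setminus K|\ \ge\ \sum_{i=1}^m|Z_i+b_i|\ =\ \sum_{i=1}^m|Z_i|\ =\ |X\setminus A|.$$
This is (2) for finite $B$.

**Step 5: pass to compact $B$.** With infinitely many vectors the map need no longer be a translation on finitely many pieces, so we approximate $B$ from inside by finite sets. The difficulty is that replacing $B$ by a finite subset may shrink $A+\mathrm{conv}\,B$, which enlarges the set on the left of (2). We compensate by enlarging $A$ slightly.

Let $U$ be the closed unit ball and $\varepsilon>0$. By compactness choose a finite $B_\varepsilon\subset B$ with $B\subset B_\varepsilon+\varepsilon U$, and put $A_\varepsilon=A+\varepsilon U\in K_n$. The set $\mathrm{conv}(B_\varepsilon)+\varepsilon U$ is convex and contains $B$, so it contains $\mathrm{conv}\,B$. Therefore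
$$A_\varepsilon+\mathrm{conv}\,B_\varepsilon=A+\bigl(\mathrm{conv}(B_\varepsilon)+\varepsilon U\bigr)\supseteq A+\mathrm{conv}\,B.$$
Also $X+B\supseteq X+B_\varepsilon$. Both inclusions go in the right direction for the first inequality below. The second is the finite case applied to $A_\varepsilon,X,B_\varepsilon$:
$$|(X+B)\setminus(A+\mathrm{conv}\,B)|\ \ge\ |(X+B_\varepsilon)\setminus(A_\varepsilon+\mathrm{conv}\,B_\varepsilon)|\ \ge\ |X\setminus A_\varepsilon|.$$
Now let $\varepsilon\downarrow0$. The sets $X\setminus A_\varepsilon$ increase. Their union is $X\setminus A$, because $A$ is closed and so every $z\notin A$ has positive distance to $A$. By continuity of measure along increasing sets, $|X\setminus A_\varepsilon|\to|X\setminus A|$, which proves (2). $\blacksquare$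

Convexity of $A$ entered in Step 2, through Fact 1 for $A$. No convexity of $X$ or $B$ was used.

## 6. The inequality for all $A\in K_n$, $B,C\in\mathcal B_n$

**Theorem 2.** *For all $n\ge1$, $A\in K_n$ and $B,C\in\mathcal B_n$,*
$$|A+B+C|+|A|\ge|A+B|+|A+C|.$$

**Proof.** The plan is to keep $A+B$ in place inside $A+B+C$ and use Theorem 1 to find volume outside it.

**Step 1: normalize.** Translating $C$ changes none of the four volumes, so assume $0\in C$. Then $A\subset A+C$ and $A+B\subset A+B+C$.

**Step 2: find volume outside $A+\mathrm{conv}\,B$.** Theorem 1 with $X=A+C$ gives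
$$|(A+B+C)\setminus(A+\mathrm{conv}\,B)|\ \ge\ |(A+C)\setminus A|\ =\ |A+C|-|A|. \tag{5}$$

**Step 3: add the volume inside.** The set $A+B$ is contained in $A+B+C$ and in $A+\mathrm{conv}\,B$. So it is disjoint from the set on the left of (5), and both are subsets of $A+B+C$. Hence
$$|A+B+C|\ \ge\ |A+B|+|(A+B+C)\setminus(A+\mathrm{conv}\,B)|\ \ge\ |A+B|+|A+C|-|A|.\qquad\blacksquare$$

## 7. Arbitrary $X\supseteq A$, non-convex $A$, and several summands

Theorem 1 is more flexible than Theorem 2 requires: $X$ need not be a sumset, and the convex set in it need not be $A$ itself.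

**Theorem 3.** *Let $n\ge1$.*

*(a) If $A\in K_n$, $X,B\in\mathcal B_n$ and $X\supseteq A$, then $|X+B|+|A|\ge|X|+|A+B|$.*

*(b) For all $A,B,C\in\mathcal B_n$,*
$$|A+B+C|+|\mathrm{conv}(A)|\ \ge\ |A+B|+|A+C|.$$
*If $0\in C$, then $|\mathrm{conv}(A)|$ may be replaced by the smaller quantity $|\mathrm{conv}(A)\cap(A+C)|$.*

*(c) For all $A,B_1,\dots,B_m\in\mathcal B_n$,*
$$|A+B_1+\dots+B_m|+(m-1)|\mathrm{conv}(A)|\ \ge\ \sum_{i=1}^m|A+B_i|.$$

*The constant $1$ in front of $|A|$ in Theorem 2 (respectively, of $|\mathrm{conv}(A)|$ in (b)) is optimal.*

Part (b) is fact (ii) in every dimension, with $A$ not assumed convex.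

**Proof of (a).** We repeat Section 6 with $X$ in place of $A+C$. Since $A\subset X$, the set $A+B$ lies in $X+B$; it also lies in $A+\mathrm{conv}\,B$. With Theorem 1,
$$|X+B|\ \ge\ |A+B|+|(X+B)\setminus(A+\mathrm{conv}\,B)|\ \ge\ |A+B|+|X\setminus A|\ =\ |A+B|+|X|-|A|.$$

**Proof of (b).** We apply Theorem 1 to the convex set $\mathrm{conv}(A)$ while keeping the original $A$ inside $X$. First let $0\in C$. With $X=A+C$,
$$|(A+B+C)\setminus(\mathrm{conv}\,A+\mathrm{conv}\,B)|\ \ge\ |(A+C)\setminus\mathrm{conv}\,A|\ =\ |A+C|-|(A+C)\cap\mathrm{conv}\,A|.$$
Since $0\in C$, the set $A+B$ lies in $A+B+C$; it also lies in $\mathrm{conv}\,A+\mathrm{conv}\,B$. So it is disjoint from the set on the left, and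
$$|A+B+C|\ \ge\ |A+B|+|A+C|-|(A+C)\cap\mathrm{conv}\,A|.$$
This is the refined statement, and it implies the displayed inequality of (b) when $0\in C$. For general $C$, translate $C$ so that it contains $0$; the four quantities in that inequality do not change.

**Proof of (c).** Induct on $m$. For $m=1$ both sides equal $|A+B_1|$. For $m\ge2$, let $C=B_1+\dots+B_{m-1}$. Part (b) with $B=B_m$ gives
$$|A+B_1+\dots+B_m|+|\mathrm{conv}(A)|\ \ge\ |A+B_m|+|A+C|,$$
and the induction hypothesis says $|A+C|+(m-2)|\mathrm{conv}(A)|\ge\sum_{i=1}^{m-1}|A+B_i|$. Add $(m-2)|\mathrm{conv}(A)|$ to the first inequality and insert the second.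

**Optimality.** Let $C=\{0\}$ and let $A$ be convex with $|A|>0$. Then both sides of Theorem 2, and of (b), equal $|A+B|+|A|$. With a constant $c<1$ in place of $1$, the left side would be smaller by $(1-c)|A|>0$, and the inequality would fail. $\blacksquare$

In the example of Section 1, $A=[0,1]\cup[2,3]$ and $B=C=\{0,1\}$, part (b) is the equality $5+3=4+4$. Here $0\in C$ and $\mathrm{conv}(A)\cap(A+C)=[0,3]$, so the refined quantity is also $3$.

## 8. For which compact sets $A$ does the inequality hold?

The same example showed that (1) can fail when $A$ is not convex, with two-point sets $B=C$. Such two-point sets in fact detect any failure of convexity, up to null sets.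

Recall that $x$ is a *Lebesgue density point* of a measurable set $A$ if $|A\cap(x+rU)|/|rU|\to1$ as $r\to0$. Lebesgue's density theorem says that almost every point of $A$ is a density point of $A$.

**Theorem 4.** *Let $A\in\mathcal B_n$. The following are equivalent:*

1. *$|A+B+C|+|A|\ge|A+B|+|A+C|$ for all nonempty finite $B,C$;*
2. *the same for all $B=C=\{0,b\}$, $b\in\mathbb R^n$;*
3. *there is a compact convex (possibly empty) set $A'\subset A$ with $|A\setminus A'|=0$.*

*Consequently, if $|A\cap O|>0$ for every open $O$ meeting $A$ (for example, if $A$ is the closure of its interior), then the inequality holds for all $B,C\in\mathcal B_n$ if and only if $A$ is convex. Moreover, for $n=1$ and any $A\in\mathcal B_1$, it holds for all $B,C\in\mathcal B_1$ if and only if $A$ is convex.*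

**Item 1 implies item 2.** This is immediate, since item 2 is a special case.

**Item 3 implies item 1.** The point is that finite sums do not see null sets. If $A'=\emptyset$, then $|A|=0$. For finite $B,C$ every set in the inequality is a finite union of translates of $A$, so all four terms vanish. Now let $A'\ne\emptyset$ and $N=A\setminus A'$, a null set. For finite $F$ we have $A+F=(A'+F)\cup(N+F)$, and $N+F$ is a finite union of null sets, so $|A+F|=|A'+F|$. Use this for $F=\{0\},\,B,\,C,\,B+C$ and apply Theorem 2 to $A'$.

**Item 2 implies item 3, first part: compute the deficit.** We turn item 2 into a statement about midpoints. Let $B=C=\{0,b\}$. Then $A+B=A+C=A\cup(A+b)$ and $A+B+C=A\cup(A+b)\cup(A+2b)$, so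
$$|A+B+C|-|A+B|=\bigl|(A+2b)\setminus\bigl(A\cup(A+b)\bigr)\bigr|,$$
$$|A+C|-|A|=|(A+b)\setminus A|=|(A+2b)\setminus(A+b)|,$$
where the last equality is translation by $b$. The set in the first line is the set $(A+2b)\setminus(A+b)$ with its points in $A$ removed. Subtracting,
$$|A+B+C|+|A|-|A+B|-|A+C|=-\bigl|\bigl(A\cap(A+2b)\bigr)\setminus(A+b)\bigr|. \tag{6}$$
So item 2 says exactly that the set $\bigl(A\cap(A+2b)\bigr)\setminus(A+b)$ is null for every $b$. (In the example of Section 1 with $b=1$: $A\cap(A+2)$ is $[2,3]$, and $A+1=[1,2]\cup[3,4]$ meets it only at its endpoints. The deficit is $1$, as found there.)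

**Item 2 implies item 3, second part: density points.** "Null for every $b$" gives midpoints only almost everywhere, and we want a genuine set closed under midpoints. Density points provide it. Let $D$ be the set of density points of $A$. If $x\notin A$, then, $A$ being closed, a ball around $x$ misses $A$ and $x\notin D$; so $D\subset A$. By Lebesgue's theorem $|A\setminus D|=0$.

Let $x,y\in D$, $b=(y-x)/2$ and $m=(x+y)/2$. Write a point as $w=y+h$. Then $w\in A$ means $y+h\in A$; $w\in A+2b$ means $y+h-2b=x+h\in A$; and $w\in A+b$ means $y+h-b=m+h\in A$. By item 2, therefore, for almost every $h$: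
$$x+h\in A\ \text{ and }\ y+h\in A\quad\Longrightarrow\quad m+h\in A. \tag{7}$$
Since $x,y\in D$, the proportion of $h\in rU$ with $x+h\notin A$ tends to $0$ as $r\to0$, and likewise for $y$. So the proportion of $h\in rU$ with both $x+h,y+h\in A$ tends to $1$. By (7) the proportion of $h\in rU$ with $m+h\in A$ tends to $1$, that is, $m\in D$. Thus $D$ is closed under taking midpoints.

**Item 2 implies item 3, third part: take the closure.** Let $A'$ be the closure of $D$. Since $A$ is closed, $A'\subset A$, and $A'$ is compact. It is closed under midpoints: if $x_k\to x$ and $y_k\to y$ with $x_k,y_k\in D$, then $(x_k+y_k)/2\in D$ converges to $(x+y)/2$. Iterating midpoints, $A'$ contains $(1-t)x+ty$ for all $x,y\in A'$ and all dyadic $t\in[0,1]$, and, being closed, for all $t\in[0,1]$. So $A'$ is convex (and empty if $D$ is). Finally $|A\setminus A'|\le|A\setminus D|=0$. This is item 3.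

**The first consequence.** Assume $|A\cap O|>0$ for every open $O$ meeting $A$. (If $A$ is the closure of its interior and $O$ is open and meets $A$, then $O$ meets the interior of $A$, so $A\cap O$ contains a ball. This justifies the example.) If $A$ is convex, the inequality is Theorem 2. Conversely, if the inequality holds for all $B,C\in\mathcal B_n$, then item 1 holds, and we get $A'$ as in item 3. The set $A\setminus A'=A\cap(\mathbb R^n\setminus A')$ is null and is the intersection of $A$ with an open set. By assumption that open set cannot meet $A$, so $A\setminus A'=\emptyset$ and $A=A'$ is convex.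

**The case $n=1$.** On the line a null part of $A$ cannot hide, provided we allow intervals for $B$ and $C$. If $A$ is convex, use Theorem 2. Suppose $A$ is not convex, and let $L=|\mathrm{conv}\,A|$. The set $\mathrm{conv}(A)\setminus A$ is nonempty and open, because the endpoints of $\mathrm{conv}(A)$ belong to $A$. Its components, the gaps, are open intervals with endpoints in $A$. Their lengths have finite sum, so only finitely many exceed any given positive number, and there is a longest gap; let $s>0$ be its length. Put $B=C=[0,s]$.

We claim $A+[0,s]=\mathrm{conv}(A)+[0,s]$. The inclusion $\subset$ is clear. For the other, let $t\in\mathrm{conv}(A)+[0,s]=[\min A,\ \max A+s]$. If $t\ge\max A$, then $t\in\max A+[0,s]$. If $t\in A$, then $t\in A+0$. Otherwise $t$ lies in a gap with left endpoint $\alpha\in A$, and $0<t-\alpha<s$, so $t\in\alpha+[0,s]$. This proves the claim. Adding $[0,s]$ once more, $A+B+C=\mathrm{conv}(A)+[0,2s]$. Therefore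
$$|A+B+C|+|A|-|A+B|-|A+C|=(L+2s)+|A|-2(L+s)=|A|-L<0,$$
since $A$ misses an open interval of $\mathrm{conv}(A)$. So the inequality fails for these $B,C$. $\blacksquare$

The set $A=[0,1]\cup\{3\}$ shows the difference between finite and compact test sets. It satisfies item 3 with $A'=[0,1]$, so the inequality holds for all finite $B,C$. With $B=C=[0,2]$, however, $A+B=[0,5]$ and $A+B+C=[0,7]$, and $7+1<5+5$.

**Remark (scope of the converse).** In dimension $n\ge2$ convexity is not necessary for completely arbitrary compact $A$. If $A$ lies in a hyperplane, then $|\mathrm{conv}(A)|=0=|A|$, and Theorem 3(b) is exactly inequality (1) for all $B,C\in\mathcal B_n$; for instance $A$ may consist of two points. No full classification is claimed here, for $n\ge2$, of the compact sets that equal a convex body plus a nonempty null part.
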